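\title{Nilpotent elements in the Green ring of an elementary abelian $2$-group}

\begin{abstract}
Let $k$ be a field of characteristic $2$. We show that the Green ring of $(\mathbb Z/2)^n$ over $k$ contains a nonzero element of square zero for every $n\ge 3$. For $E=(\mathbb Z/2)^3$ and each power $q$ of $2$ we construct non-isomorphic $kE$-modules $M_0,M_1$ of dimension $512q^2$ whose four tensor products $M_i\otimes M_j$ are isomorphic. Combining this with Conlon's theorem for the Klein four group, we find that the Green ring of $(\mathbb Z/2)^n$ has a nonzero nilpotent element if and only if $n\ge3$, and that the nilradical of the Green ring of any finite group containing $(\mathbb Z/2)^3$ has infinite rank.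
\end{abstract}

\section{Introduction}

Let $G$ be a finite group and $k$ a field. All modules are finitely generated, $\otimes$ means $\otimes_k$, and $mM$ is the direct sum of $m$ copies of $M$. The \emph{Green ring} $A(kG)$ is the abelian group generated by the isomorphism classes $[M]$ of $kG$-modules with relations $[M\oplus N]=[M]+[N]$, and with the commutative multiplication $[M][N]=[M\otimes N]$, where $G$ acts diagonally. By the Krull--Schmidt theorem $A(kG)$ is free abelian on the classes of indecomposable modules. Hence every element has the form $[M]-[N]$, and it is zero if and only if $M\cong N$.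

A ring homomorphism from $A(kG)$ to a field is a numerical invariant of modules that is additive on direct sums and multiplicative on tensor products, such as the dimension. The nilradical of a commutative ring is the intersection of its prime ideals, so $[M]-[N]$ is nilpotent exactly when no such invariant distinguishes $M$ from $N$. Thus $A(kG)$ is reduced if and only if these invariants determine modules up to isomorphism. In characteristic $0$ the values of characters already do so.

Now let $k$ have characteristic $2$ and $G\cong(\mathbb Z/2)^n$. For $n=0$ we have $A(kG)=\mathbb Z$. For $n=1$ the indecomposable modules are $k$ and $kG$, and $kG\otimes kG\cong 2\,kG$, so $A(kG)=\mathbb Z[t]/(t^2-2t)$; this ring embeds in $\mathbb Z\times\mathbb Z$ by $t\mapsto(0,2)$ and is reduced. For $n=2$ the ring $A(kG)$ is reduced by a theorem of Conlon \cite{Conlon}. These cases suggest that $A(kG)$ might be reduced for all $n$. The existence of nilpotent elements for $n\ge3$ is treated in \cite{Nilpotent} as a question open at the time of its writing: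

\begin{quote}
For $n\ge3$ and $k$ a field of characteristic $2$, does $A(kG)$, $G\cong(\mathbb Z/2)^n$, contain a nonzero nilpotent element?
\end{quote}

A priori the answer may depend on $n$ and on $k$. It depends on neither.

\begin{theorem}\label{thm:main}
Let $k$ be any field of characteristic $2$ and $E\cong(\mathbb Z/2)^3$. For every $q\in\{1,2,4,8,\dots\}$ there are explicit $kE$-modules $M_0,M_1$ of dimension $512q^2$ with $M_0\not\cong M_1$ and, for all $i,j\in\{0,1\}$,
\[
M_i\otimes M_j\cong 4(M_0\oplus M_1)\oplus(\text{free}).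
\]
Hence $x=[M_0]-[M_1]$ satisfies $x\ne0$ and $x^2=0$ in $A(kE)$, and $A(kG)$ has a nonzero element of square zero for every $G\cong(\mathbb Z/2)^n$ with $n\ge3$.
\end{theorem}

\begin{theorem}\label{thm:second}
Let $k$ be a field of characteristic $2$.
\begin{enumerate}
\item[(a)] If $G$ is a finite group containing a subgroup isomorphic to $(\mathbb Z/2)^3$, then the nilradical of $A(kG)$ has infinite rank.
\item[(b)] For $G\cong(\mathbb Z/2)^n$, the ring $A(kG)$ has a nonzero nilpotent element if and only if $n\ge3$.
\end{enumerate}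
\end{theorem}

The proof of Theorem~\ref{thm:main} is self-contained; Theorem~\ref{thm:second} also uses Conlon's theorem. The phenomenon first appears for a group of order $2$ acting on free modules over a coefficient ring in two variables, where it is a computation with $2\times2$ matrices (Section~\ref{sec:matrices}). The two remaining generators of $E$ are then used to encode the two variables (Section~\ref{sec:modules}). The main work is to show that tensor products over $k$ of the resulting modules imitate tensor products over the coefficient ring (Section~\ref{sec:tensor}). Cohomology separates $M_0$ from $M_1$ (Section~\ref{sec:cohomology}), and a refinement of the same invariant gives Theorem~\ref{thm:second} (Section~\ref{sec:second}). From now on $k$ has characteristic $2$.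

\section{Square-zero matrices over a commutative ring}\label{sec:matrices}

In any commutative ring, suppose that $\lambda^2=1$ and $m^2=m(1+\lambda)$. Then $x=m-m\lambda$ satisfies
\[
x^2=m(1+\lambda)(1-\lambda)^2=m(1-\lambda^2)(1-\lambda)=0,
\]
and $x\neq0$ as long as $m\ne m\lambda$. The natural candidate for $\lambda$ is a module of rank one. A $2$-group has only the trivial one over $k$, but it has others over a coefficient ring with nilpotent elements.

Let $R$ be a finite-dimensional commutative $k$-algebra and $\langle u\rangle$ a group of order $2$. An $R\langle u\rangle$-module that is free of rank $n$ over $R$ is $R^n$ with $u=1+D$, where $D\in\operatorname{Mat}_n(R)$ and $D^2=0$; isomorphism of modules is conjugacy of matrices under $\operatorname{GL}_n(R)$. Under $\oplus$ and $\otimes_R$ these modules generate a ring, just as for $A(kG)$. Fix $a,\varepsilon\in R$ with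
\begin{equation}\label{eq:products}
a^2=a\varepsilon=\varepsilon^2=0 .
\end{equation}
If $D,D'$ have entries in $aR+\varepsilon R$, then $D\otimes D'=0$, so the tensor product over $R$ of the two modules has matrix $D\otimes1+1\otimes D'$. The $1\times 1$ matrix $(\varepsilon)$ gives a class $\lambda$ with $\lambda^2=1$, because $\varepsilon+\varepsilon=0$. For $m$ we take a module built from the trivial module and $\lambda$: let $m$ and $m\lambda$ be the classes of
\begin{equation}\label{eq:D}
D_0=\begin{pmatrix}0&a\\0&\varepsilon\end{pmatrix},\qquad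
D_1=D_0+\varepsilon I=\begin{pmatrix}\varepsilon&a\\0&0\end{pmatrix}.
\end{equation}
The module given by $D_0$ is an extension of $\lambda$ by the trivial module, glued by $a$. Tensoring it with itself gives an extension of $m\lambda$ by $m$, again glued by $a$. The point is that this second extension splits, so that $m^2=m+m\lambda$.

\begin{lemma}\label{lem:conjugate}
For $i,j\in\{0,1\}$ the matrix $D_{ij}=D_i\otimes1+1\otimes D_j\in\operatorname{Mat}_4(R)$ is conjugate under $\operatorname{GL}_4(R)$ to $D_0\oplus D_1$.
\end{lemma}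

\begin{proof}
In blocks indexed by the basis of the second tensor factor,
$D_{00}=\left(\begin{smallmatrix}D_0&aI\\0&D_1\end{smallmatrix}\right)$.
For $H\in\operatorname{Mat}_2(R)$ the matrix $C=\left(\begin{smallmatrix}I&H\\0&I\end{smallmatrix}\right)$ is its own inverse, and $CD_{00}C$ has diagonal blocks $D_0,D_1$ and upper right block $aI+D_0H+HD_1$. Take $H=\left(\begin{smallmatrix}0&0\\1&0\end{smallmatrix}\right)$. Then
\[
D_0H+HD_1=\begin{pmatrix}a&0\\ \varepsilon&0\end{pmatrix}+\begin{pmatrix}0&0\\ \varepsilon&a\end{pmatrix}=aI,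
\]
so $CD_{00}C=D_0\oplus D_1$. Further, $D_{11}=D_{00}+2\varepsilon I=D_{00}$, and $D_{01}=D_{10}=D_{00}+\varepsilon I$ is conjugate to $(D_0\oplus D_1)+\varepsilon I=D_1\oplus D_0$.
\end{proof}

It remains to choose $R$, $a$, $\varepsilon$ so that $D_0$ and $D_1$ are not conjugate.

\begin{remark}[One variable is not enough]\label{rem:onevariable}
If one of $a,\varepsilon$ divides the other, then $D_0$ and $D_1$ are conjugate. If $a=b\varepsilon$, conjugation by $\left(\begin{smallmatrix}1&b\\0&1\end{smallmatrix}\right)$ takes $D_0$ and $D_1$ to $\operatorname{diag}(0,\varepsilon)$ and $\operatorname{diag}(\varepsilon,0)$. If $\varepsilon=ba$, conjugation by $\left(\begin{smallmatrix}1&0\\b&1\end{smallmatrix}\right)$ takes $D_0$ to $D_1$. In $k[r]/(r^N)$ the ideals form a chain, so one of the two cases always occurs. In Section~\ref{sec:modules} each variable costs one generator of the group in addition to $u$; this is why the construction needs rank $3$.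
\end{remark}

\begin{example}\label{ex:smallest}
Let $R=k[\alpha,\beta]/(\alpha^2,\alpha\beta,\beta^2)$, $a=\alpha$, $\varepsilon=\beta$. On column vectors, $D_0(p,p')=(ap',\varepsilon p')$ has image $k\cdot(\alpha,\beta)$, of dimension $1$, while $D_1(p,p')=(\varepsilon p+ap',0)$ has image of dimension $2$. So $m\neq m\lambda$, and $m-m\lambda$ is a nonzero element of square zero.
\end{example}

The passage to $kE$-modules will require a truncated polynomial ring as coefficient ring, and elements $a,\varepsilon$ divisible both by a square-zero power of the first variable and by a square-zero power of the second. We therefore take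
\begin{equation}\label{eq:R0}
R_0=k[\alpha,\beta]/(\alpha^4,\beta^4),\qquad a=\alpha^3\beta^2,\qquad \varepsilon=\alpha^2\beta^3 .
\end{equation}
Then \eqref{eq:products} holds and neither element divides the other. Now the images of $D_0$ and $D_1$ have the same dimension, and a finer invariant is needed. For a square-zero matrix $D$ over $R$ let $L(D)=\ker D/\operatorname{im}D$, an $R$-module that depends only on the conjugacy class of $D$.

\begin{proposition}\label{prop:mu}
Let $\mathfrak m=(\alpha,\beta)\subset R_0$ and $L_i^0=L(D_i)$ for the data \eqref{eq:R0}. Then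
\[
\dim L_0^0=\dim L_1^0=26,\qquad \dim L_0^0/\mathfrak mL_0^0=4,\qquad \dim L_1^0/\mathfrak mL_1^0=3 .
\]
\end{proposition}

\begin{proof}
For $p\in R_0$ let $p_1,p_\alpha,p_\beta\in k$ be the coefficients of $1,\alpha,\beta$. Then
\begin{equation}\label{eq:mult}
ap=p_1\alpha^3\beta^2+p_\beta\alpha^3\beta^3,\qquad \varepsilon p=p_1\alpha^2\beta^3+p_\alpha\alpha^3\beta^3 .
\end{equation}

\emph{The matrix $D_0$.} We have $D_0(p,p')=(ap',\varepsilon p')$, which by \eqref{eq:mult} vanishes if and only if $p'\in\mathfrak m^2$. So $K_0=\ker D_0=R_0\oplus\mathfrak m^2$ has codimension $3$ in $R_0^2$, and $\mathfrak mK_0=\mathfrak m\oplus\mathfrak m^3$ contains the generator $(a,\varepsilon)$ of $\operatorname{im}D_0$. Hence $L_0^0/\mathfrak mL_0^0=K_0/\mathfrak mK_0=k\oplus\mathfrak m^2/\mathfrak m^3$ has dimension $1+3=4$.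

\emph{The matrix $D_1$.} We have $D_1(p,p')=(\varepsilon p+ap',0)$, which vanishes if and only if $p_1=p'_1=0$ and $p_\alpha=p'_\beta$. So $K_1=\ker D_1$ has codimension $3$ and is spanned by $\mathfrak m^2\oplus\mathfrak m^2$ together with $(\alpha,\beta)$, $(\beta,0)$, $(0,\alpha)$. We claim that $\mathfrak mK_1=\mathfrak m^2\oplus\mathfrak m^2$. The inclusion $\subseteq$ holds since $K_1\subseteq\mathfrak m\oplus\mathfrak m$. Conversely, $\mathfrak mK_1$ contains $(\alpha\beta,0)$, $(\beta^2,0)$, $(0,\alpha^2)$, $(0,\alpha\beta)$ and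
\[
(\alpha^2,0)=\alpha(\alpha,\beta)+\beta(0,\alpha),\qquad (0,\beta^2)=\beta(\alpha,\beta)+\alpha(\beta,0).
\]
Since $\operatorname{im}D_1\subseteq\mathfrak m^2\oplus0$, we get $\dim L_1^0/\mathfrak mL_1^0=\dim K_1/\mathfrak mK_1=3$.

Both matrices have rank $3$ as $k$-linear maps of $R_0^2$, so $\dim L^0_i=32-2\cdot3=26$.
\end{proof}

\section{The modules}\label{sec:modules}

Let $E=\langle u,Y,Z\rangle\cong(\mathbb Z/2)^3$. We want to turn square-zero matrices over a ring $B$ into $kE$-modules so that $\otimes_B$ becomes $\otimes_k$. For $B=k$, induction from $\langle u\rangle$ does this up to a factor $4$: for $k\langle u\rangle$-modules $V,V'$,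
\[
\operatorname{Ind}V\otimes\operatorname{Ind}V'\cong\operatorname{Ind}(V\otimes\operatorname{Res}\operatorname{Ind}V')\cong4\operatorname{Ind}(V\otimes V').
\]
For larger $B$ the induced module depends only on the $k$-linear map $D$ and forgets $B$. We deform the action of $u$ so that the group records the variables of $B$.

Let $N\ge2$ be a power of $2$, and put
\[
B=k[r,s]/(r^N,s^N),\qquad \Lambda=B[y,z]/(y^2,z^2).
\]
Let $Y,Z,u$ act on $\Lambda$ as multiplication by $1+y$, $1+z$, $(1+ry)(1+sz)$. These elements square to $1$, so $\Lambda$ is a module over the group algebra $BE=B\otimes kE$. Setting $r=s=0$ gives back the module induced from the trivial $k\langle u\rangle$-module. Lemma~\ref{lem:cohomology} will make precise how $E$ records $r$ and $s$: they become the actions of two cohomology classes.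

For a $BE$-module $V$ and $D\in\operatorname{Mat}_n(B)$ with $D^2=0$, let $V(D)$ be the $kE$-module $V\otimes_BB^n=V^n$ on which $Y,Z$ act through $V$ and $u$ acts as $u\otimes(1+D)$.

We use twice the following \emph{untwisting} isomorphism. If $H$ is a finite group and $V$ a $kH$-module, then $h\otimes v\mapsto h\otimes h^{-1}v$ is an isomorphism from $kH\otimes V$ with the diagonal action to $kH\otimes V$ with $H$ acting on the first factor only. It commutes with $1\otimes\gamma$ for every $kH$-endomorphism $\gamma$ of $V$.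

\begin{lemma}\label{lem:twist}
\begin{enumerate}
\item[(a)] $(V\oplus V')(D)\cong V(D)\oplus V'(D)$ and $V(D\oplus D')\cong V(D)\oplus V(D')$.
\item[(b)] If $D$ and $D'$ are conjugate under $\operatorname{GL}_n(B)$, then $V(D)\cong V(D')$.
\item[(c)] If $V$ is free over $BE$, then $V(D)$ is free over $kE$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds by definition. If $D'=CDC^{-1}$, then $1\otimes C$ is an isomorphism $V(D)\to V(D')$. For (c) take $V=BE$. Then $V(D)=kE\otimes B^n$ with $E$ acting diagonally, where $u$ acts on $B^n$ as $1+D$ and $Y,Z$ act trivially. This is free by untwisting.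
\end{proof}

\begin{definition}\label{def:M}
Let $q$ be a power of $2$ and $N=8q$. Embed $R_0$ in $B$ by $\alpha=r^{2q}$, $\beta=s^{2q}$, so that $a=r^{6q}s^{4q}$ and $\varepsilon=r^{4q}s^{6q}$, and let $D_0,D_1\in\operatorname{Mat}_2(B)$ be the matrices \eqref{eq:D}. Put $M_i=\Lambda(D_i)$. Explicitly,
\[
M_i=\Lambda^2,\qquad Y=1+y,\qquad Z=1+z,\qquad u=(1+ry)(1+sz)(1+D_i),
\]
and $\dim M_i=2\cdot4N^2=512q^2$.
\end{definition}

The factor $2$ in the exponent $2q$ is needed in Proposition~\ref{prop:move}; the parameter $q$ is needed only for Theorem~\ref{thm:second}(a).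

\section{Tensor products}\label{sec:tensor}

On $M_i\otimes M_j$ there are two actions of $B$, one through each factor. There are two tasks: to show that, in the matrices $D_i$ and $D_j$, the two actions can be identified, and to decompose $\Lambda\otimes\Lambda$ compatibly with one of them.

\subsection{Coordinates}
Let $C=B\otimes B=k[r_1,r_2,s_1,s_2]/(r_\nu^N,s_\nu^N)$ and
\[
\Gamma=\Lambda\otimes\Lambda=C[y_1,y_2,z_1,z_2]/(y_\nu^2,z_\nu^2).
\]
The element $Y$ acts on $\Gamma$ as $(1+y_1)(1+y_2)$, so we change coordinates to make this product a variable: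
\[
y=y_1+y_2+y_1y_2,\quad y'=y_2,\quad z=z_1+z_2+z_1z_2,\quad z'=z_2 .
\]
From $1+y_1=(1+y)(1+y')$ we get $y_1=y+y'+yy'$, and $y^2=0$; hence $\Gamma=C[y,y',z,z']/(y^2,y'^2,z^2,z'^2)$, with $Y=1+y$ and $Z=1+z$. Put $\theta=r_1+r_2$ and $\sigma=s_1+s_2$. The element $u$ acts on $\Gamma$ as $U=u_ru_s$, where $u_r=(1+r_1y_1)(1+r_2y_2)$ and $u_s=(1+s_1z_1)(1+s_2z_2)$. Using $y_1y_2=yy'$,
\begin{equation}\label{eq:ur}
u_r=1+r_1y+cy',\qquad c=\theta+\tau y,\qquad \tau=r_1(1+r_2),
\end{equation}
and $u_s$ has the same form in $s,z$. Finally $M_i\otimes M_j=\Gamma\otimes k^2\otimes k^2=\Gamma^4$, with $Y=1+y$, $Z=1+z$ and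
\begin{equation}\label{eq:utensor}
u=U\,\bigl(1+D_i(r_1,s_1)\otimes1\bigr)\bigl(1+1\otimes D_j(r_2,s_2)\bigr).
\end{equation}

\subsection{Identifying the two sets of variables}
We would like multiplication by $\theta=r_1+r_2$ on $\Gamma$ to be negligible, in the sense of being a trace $\phi+U\phi U^{-1}$ of an operator $\phi$ commuting with $Y$ and $Z$. By \eqref{eq:ur}, differentiating $u_r$ with respect to $y'$ produces not $\theta$ but $c=\theta+\tau y$. The extra term comes from the diagonal action of the group, and it disappears on squaring: $c^2=\theta^2$. So we work with $\theta^2$.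

\begin{lemma}\label{lem:homotopy}
There is an operator $\phi$ on $\Gamma$, linear over $C[y,z]$, with $U\phi U^{-1}=\phi+\theta^2$. There is also such an operator with $\sigma^2$ in place of $\theta^2$.
\end{lemma}

\begin{proof}
Let $\partial$ be the operator on $\Gamma$ that is linear over $C[y,z,z']$ with $\partial(1)=0$ and $\partial(y')=1$. For multiplication by $f=f_0+f_1y'$, with $f_0,f_1$ not involving $y'$, we have $f\partial+\partial f=f_1$: on $1$ the left side gives $f_1$, and on $y'$ it gives $f+f_0=f_1y'$. Hence $u_r\partial u_r^{-1}=\partial+cu_r^{-1}$. Put $\phi=u_rc\,\partial$. Then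
\[
u_r\phi u_r^{-1}=u_rc\,(\partial+cu_r^{-1})=\phi+c^2=\phi+\theta^2 .
\]
Since $u_s$ does not involve $y'$, it commutes with $\phi$, and the first claim follows. The second is obtained by exchanging $(r,y)$ and $(s,z)$.
\end{proof}

For $T\in\operatorname{Mat}_n(C)$ with $T^2=1$ let $\Gamma^n_T$ be the $kE$-module $\Gamma^n$ with $Y=1+y$, $Z=1+z$, $u=UT$.

\begin{lemma}\label{lem:deform}
Let $T,F\in\operatorname{Mat}_n(C)$ with $T^2=1$, $F^2=0$, $FT=TF$. Then $\Gamma^n_T\cong\Gamma^n_{T(1+\theta^2F)}$ and $\Gamma^n_T\cong\Gamma^n_{T(1+\sigma^2F)}$.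
\end{lemma}

\begin{proof}
Let $\phi$ and $U$ act on $\Gamma^n$ coordinatewise. Both are $C$-linear, so they commute with $T$ and $F$. Put $g=1+F\phi$. Then $g^2=1+F^2\phi^2=1$, and $g$ commutes with $y$, $z$ and $T$. Since $U=U^{-1}$, Lemma~\ref{lem:homotopy} gives $\phi U=U(\phi+\theta^2)$, so
\[
gU=U(1+F\phi+\theta^2F)=U(1+\theta^2F)\,g,
\]
where the last step uses $F^2=0$. Thus $g\,UT\,g^{-1}=UT(1+\theta^2F)$, and $g$ is the required isomorphism. The same proof works for $\sigma$.
\end{proof}

Regard $\Gamma$ as a $BE$-module with $B$ acting through $r_1,s_1$.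

\begin{proposition}\label{prop:move}
$M_i\otimes M_j\cong\Gamma(D_{ij})$, where $D_{ij}=D_i\otimes1+1\otimes D_j\in\operatorname{Mat}_4(B)$.
\end{proposition}

\begin{proof}
Write $\alpha_\nu=r_\nu^{2q}$, $\beta_\nu=s_\nu^{2q}$. As $2q$ is a power of $2$, $\alpha_1+\alpha_2=\theta^{2q}$, so
\[
\alpha_1^2+\alpha_2^2=\theta^2\cdot\theta^{4q-2},\qquad \alpha_1^3+\alpha_2^3=\theta^2\cdot\theta^{2q-2}(\alpha_1^2+\alpha_1\alpha_2+\alpha_2^2).
\]
Let $D''=D_j(r_1,s_2)$, and let $F$ be obtained from $D_j$ by replacing $\varepsilon$ with $\theta^{4q-2}\beta_2^3$ and $a$ with $\theta^{2q-2}(\alpha_1^2+\alpha_1\alpha_2+\alpha_2^2)\beta_2^2$. Then $D_j(r_2,s_2)=D''+\theta^2F$. All entries of $D''$ and $F$ are divisible by $\beta_2^2$, and $\beta_2^4=0$, so $F^2=FD''=D''F=D''^2=0$. Apply Lemma~\ref{lem:deform} to $T=(1+D_i(r_1,s_1)\otimes1)(1+1\otimes D'')$ and $1\otimes F$. Since $(1+D'')(1+\theta^2F)=1+D''+\theta^2F$, the matrix $T(1+\theta^2\,1\otimes F)$ is the one in \eqref{eq:utensor}. So $D_j(r_2,s_2)$ may be replaced by $D_j(r_1,s_2)$.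

In the same way $D_j(r_1,s_2)=D_j(r_1,s_1)+\sigma^2F'$, where $F'$ is obtained from $D_j$ by replacing $a$ with $\alpha_1^3\sigma^{4q-2}$ and $\varepsilon$ with $\alpha_1^2\sigma^{2q-2}(\beta_1^2+\beta_1\beta_2+\beta_2^2)$. Now all entries of $F'$ and $D_j(r_1,s_1)$ are divisible by $\alpha_1^2$, and $\alpha_1^4=0$, so Lemma~\ref{lem:deform} replaces $D_j(r_1,s_2)$ by $D_j(r_1,s_1)$. With both matrices evaluated at $(r_1,s_1)$ we have $D_i\otimes D_j=0$ by \eqref{eq:products}, so $u=U(1+D_{ij})$.
\end{proof}

The proof shows the reasons for the exponents. The divisibility of $\alpha_1+\alpha_2$ by $\theta^2$ requires $\alpha$ to be an even power of $r$. The variables are moved one at a time, and while one moves, the square-zero factor $\beta^2$ or $\alpha^2$ in the other variable kills all products of matrices.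

\subsection{The module $\Lambda\otimes\Lambda$}
The variables separate, so we first treat one of them. Let $S=k[r_1]/(r_1^N)$, $T_y=S[y]/(y^2)=S\langle Y\rangle$, and
\[
W=k[r_1,r_2,y,y']/(r_1^N,r_2^N,y^2,y'^2),\qquad Y=1+y,\quad u=u_r .
\]
Let $A$ be the $S\langle u,Y\rangle$-module $T_y$ with $Y=1+y$ and $u=1+r_1y$.

\begin{lemma}\label{lem:W}
$W\cong2A\oplus P$ over $S\langle u,Y\rangle$, with $P$ free.
\end{lemma}

\begin{proof}
Since $N$ is a power of $2$, $\theta^N=r_1^N+r_2^N$, so $k[r_1,r_2]/(r_1^N,r_2^N)=S[\theta]/(\theta^N)$, and $W$ is free over $T_y$ on $\theta^j$, $\theta^jy'$ $(0\le j<N)$. Let $X=u_r-1=r_1y+\theta y'+\tau yy'$; then $X^2=0$ and $S\langle u,Y\rangle=T_y[X]/(X^2)$. Modulo $yW$ we have $X\theta^j\equiv\theta^{j+1}y'$. So the matrix expressing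
\[
\theta^j,\ X\theta^j\quad(0\le j\le N-2),\qquad\theta^{N-1},\qquad y'
\]
in the given basis is congruent modulo $y$ to a permutation matrix. It is invertible because $y^2=0$, and these elements form a $T_y$-basis of $W$. The $T_y$-span $P$ of the $\theta^j,X\theta^j$ with $j\le N-2$ is free over $T_y[X]/(X^2)$ on the $\theta^j$.

A copy of $A$ is spanned by a basis element killed by $X+r_1y=cy'$. The element $y'$ is one. The element $\theta^{N-1}$ needs a correction from $P$. As $r_2=r_1+\theta$ and $\theta^N=0$,
\[
(X+r_1y)\,\theta^{N-1}=\tau y\,\theta^{N-1}y'=r_1(1+r_1)\,y\,\theta^{N-1}y',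
\]
while $X^2=0$ and $yX=\theta yy'$ give
\[
(X+r_1y)\,X\theta^{N-2}=r_1yX\theta^{N-2}=r_1y\,\theta^{N-1}y'.
\]
Hence $e=\theta^{N-1}+(1+r_1)X\theta^{N-2}$ is killed by $X+r_1y$. Replacing $\theta^{N-1}$ by $e$ keeps a basis, so $W=P\oplus T_ye\oplus T_yy'$ with $T_ye\cong T_yy'\cong A$.
\end{proof}

\begin{proposition}\label{prop:Gamma}
$\Gamma\cong4\Lambda\oplus(\text{free})$ as $BE$-modules.
\end{proposition}

\begin{proof}
Let $S',W',A',P'$ be the analogues in $s,z,Z$. Then $B=S\otimes S'$ and $\Gamma=W\otimes W'$, with $Y$ acting on $W$, $Z$ on $W'$, and $u$ diagonally. By Lemma~\ref{lem:W}, $\Gamma$ is the sum of $4(A\otimes A')=4\Lambda$ and copies of $A\otimes P'$, $P\otimes P'$, $P\otimes A'$. Let $Q\in\{A,P\}$; it is free over $S\langle Y\rangle$. Write $P'=k\langle u\rangle\otimes P''$ with $P''$ free over $S'\langle Z\rangle$. Then $Q\otimes P'=k\langle u\rangle\otimes(Q\otimes P'')$ with $u$ acting diagonally, and acting on $Q\otimes P''$ through $Q$. Untwisting commutes with $S,Y,S',Z$ and makes $u$ act on $k\langle u\rangle$ only. The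 result is free over $k\langle u\rangle\otimes S\langle Y\rangle\otimes S'\langle Z\rangle=BE$. Exchanging the factors shows that $P\otimes A'$ is free.
\end{proof}

\begin{corollary}\label{cor:tensor}
For all $i,j$, $M_i\otimes M_j\cong4(M_0\oplus M_1)\oplus(\text{free})$, and $([M_0]-[M_1])^2=0$.
\end{corollary}

\begin{proof}
By Propositions~\ref{prop:move} and~\ref{prop:Gamma} and Lemma~\ref{lem:twist}(a),(c), $M_i\otimes M_j\cong4\Lambda(D_{ij})\oplus(\text{free})$. By Lemmas~\ref{lem:conjugate} and~\ref{lem:twist}(a),(b), $\Lambda(D_{ij})\cong M_0\oplus M_1$. The modules $M_i\otimes M_j$ have the same dimension, so their free parts have the same rank and they are isomorphic. Therefore $[M_0\otimes M_0]-2[M_0\otimes M_1]+[M_1\otimes M_1]=0$.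
\end{proof}

\section{Cohomology separates $M_0$ and $M_1$}\label{sec:cohomology}

An isomorphism $M_0\to M_1$ need not be $B$-linear, so Proposition~\ref{prop:mu} does not apply directly. We recover $L(D)$, with its $B$-module structure, from the cohomology of $\Lambda(D)$.

Put $x_1=u-1$, $x_2=Y-1$, $x_3=Z-1$. For a group $\langle g\rangle$ of order $2$, $k$ has the periodic free resolution in which every term is $k\langle g\rangle$ and every differential is $g-1$. The tensor product of the three resolutions is a free resolution of $k$ over $kE$, with basis $e_{\mathbf m}$, $\mathbf m\in\mathbb Z_{\ge0}^3$, and $de_{\mathbf m}=\sum_\nu x_\nu e_{\mathbf m-\delta_\nu}$, where $\delta_\nu$ is the $\nu$-th unit vector and terms with a negative index are zero. Applying $\operatorname{Hom}_{kE}(-,M)$, we see that $H^*(E,M)$ is the cohomology of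
\[
M[\eta_1,\eta_2,\eta_3],\qquad d=x_1\eta_1+x_2\eta_2+x_3\eta_3 .
\]
For $M=k$ this gives $H^*(E,k)=k[\eta_1,\eta_2,\eta_3]$, where $\eta_1,\eta_2,\eta_3\in H^1(E,k)=\operatorname{Hom}(E,k)$ are dual to $u,Y,Z$. Multiplication by $\eta_\nu$ on the complex is induced by the chain map $e_{\mathbf m}\mapsto e_{\mathbf m-\delta_\nu}$, which lifts the cocycle $\eta_\nu$; so it induces the usual action of $H^*(E,k)$ on $H^*(E,M)$.

\begin{lemma}\label{lem:cohomology}
Let $D\in\operatorname{Mat}_n(B)$ with $D^2=0$ and $M=\Lambda(D)$. For $m\ge1$ the map $v\mapsto[yz\,v\,\eta_1^m]$ induces an isomorphism $L(D)\cong H^m(E,M)$. Under these isomorphisms $\eta_1,\eta_2,\eta_3\colon H^m\to H^{m+1}$ become multiplication by $1,r,s$.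
\end{lemma}

\begin{proof}
Let $K=M[\eta_2,\eta_3]$ with $d''=y\eta_2+z\eta_3$. It is the tensor product of $B^n$ with the complexes $(k[y]/(y^2))[\eta_2]$ and $(k[z]/(z^2))[\eta_3]$, whose cohomology is $ky$ and $kz$ in degree $0$. So $\bar K=K/yzB^n$ is exact for $d''$. On $yzB^n$ we have $Y=Z=1$ and $u=1+D$, so $yzB^n[\eta_1]$ is a subcomplex of $K[\eta_1]$ with differential $D\eta_1$; its cohomology in each degree $m\ge1$ is $L(D)$. The quotient $\bar K[\eta_1]$ is the total complex of a first quadrant double complex that is exact in the $d''$ direction, hence is exact. So the inclusion induces an isomorphism in cohomology, and it commutes with $\eta_1$.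

Let $v\in B^n$ with $Dv=0$. Then $u\,zv=(1+ry)zv$, so $x_1zv=r\,yzv$, $x_2zv=yzv$, $x_3zv=0$, and
\[
d(zv\,\eta_1^m)=yz\,rv\,\eta_1^{m+1}+yz\,v\,\eta_1^m\eta_2 .
\]
Thus $\eta_2[yz\,v\,\eta_1^m]=[yz\,rv\,\eta_1^{m+1}]$. Likewise $d(yv\,\eta_1^m)=yz\,sv\,\eta_1^{m+1}+yz\,v\,\eta_1^m\eta_3$ shows that $\eta_3$ acts as $s$.
\end{proof}

Let $L_i=L(D_i)$, computed on $B^2$. The following covers both what is needed now ($t=1$) and what is needed in Section~\ref{sec:second}.

\begin{lemma}\label{lem:ell}
For $t\ge1$ let $\ell_t(i)=\dim L_i/(r^t,s^t)L_i$. Then $\ell_t(0)-\ell_t(1)=t^2$ for $t\le 2q$, and $\ell_t(0)=\ell_t(1)$ for $t\ge8q$.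
\end{lemma}

\begin{proof}
The ring $B$ is free over $R_0$ on $r^is^j$, $0\le i,j<2q$, and $D_i$ has entries in $R_0$. So $L_i=B\otimes_{R_0}L_i^0$ and $L_i/(r^t,s^t)L_i=B/(r^t,s^t)\otimes_{R_0}L_i^0$. If $t\le2q$, then $\mathfrak m$ acts as zero on $B/(r^t,s^t)$, and the right side is $B/(r^t,s^t)\otimes_kL_i^0/\mathfrak mL_i^0$, of dimension $4t^2$ for $i=0$ and $3t^2$ for $i=1$ by Proposition~\ref{prop:mu}. If $t\ge8q$, then $r^t=s^t=0$ and $\ell_t(i)=\dim L_i=4q^2\cdot26$ for both $i$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]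
Let $M_0,M_1$ be as in Definition~\ref{def:M}. The tensor products and $x^2=0$ are given by Corollary~\ref{cor:tensor}. The number
\[
\dim H^2(E,M)/\bigl(\eta_2H^1(E,M)+\eta_3H^1(E,M)\bigr)
\]
depends only on the isomorphism class of $M$. For $M=M_i$ it equals $\ell_1(i)$ by Lemma~\ref{lem:cohomology}, and $\ell_1(0)\ne\ell_1(1)$ by Lemma~\ref{lem:ell}. So $M_0\not\cong M_1$ and $x\ne0$.

Let $G\cong(\mathbb Z/2)^n$, $n\ge3$, and choose homomorphisms $\pi\colon G\to E$ and $\iota\colon E\to G$ with $\pi\iota=\mathrm{id}$. Pulling back modules gives ring homomorphisms $\pi^*\colon A(kE)\to A(kG)$ and $\iota^*\colon A(kG)\to A(kE)$ with $\iota^*\pi^*=\mathrm{id}$. So $\pi^*$ is injective, and $\pi^*x$ is nonzero of square zero.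
\end{proof}

\section{Groups containing $(\mathbb Z/2)^3$}\label{sec:second}

\subsection{Rank at most two}

\begin{proposition}\label{prop:lowrank}
If $F\cong(\mathbb Z/2)^n$ with $n\le2$, then $A(kF)$ is reduced.
\end{proposition}

\begin{proof}
The cases $n=0,1$ were done in the introduction. For $n=2$ and $k$ algebraically closed this is Conlon's theorem \cite{Conlon}. For general $k$ with algebraic closure $\bar k$, extension of scalars is a ring homomorphism $A(kF)\to A(\bar kF)$. It is injective by the Noether--Deuring theorem, which says that $\bar k\otimes M\cong\bar k\otimes N$ implies $M\cong N$.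
\end{proof}

Together with Theorem~\ref{thm:main} this proves Theorem~\ref{thm:second}(b).

\subsection{Induced elements are nilpotent}
Let $E\le G$, and let $x_q\in A(kE)$ be the element $[M_0]-[M_1]$ with parameter $q$. A general $G$ has no quotient $E$, so we induce instead of inflating. Induction is additive but not multiplicative, and both nilpotence and independence of the elements $\operatorname{Ind}_E^Gx_q$ need an argument. We use these standard facts. Restriction $\operatorname{Res}$ and conjugation $x\mapsto{}^gx$, $A(kE)\to A(k\,{}^gE)$ with ${}^gE=gEg^{-1}$, are ring homomorphisms. Frobenius reciprocity says $\operatorname{Ind}_E^G(x)\cdot w=\operatorname{Ind}_E^G(x\cdot\operatorname{Res}^G_Ew)$. The Mackey formula says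
\[
\operatorname{Res}^G_E\operatorname{Ind}_E^Gx=\sum_{EgE}\operatorname{Ind}^E_{E\cap{}^gE}\operatorname{Res}^{{}^gE}_{E\cap{}^gE}({}^gx),
\]
the sum running over the double cosets of $E$ in $G$.

\begin{lemma}\label{lem:induce}
$w_q=\operatorname{Res}^G_E\operatorname{Ind}_E^Gx_q$ equals $\sum_{g\in N_G(E)/E}{}^gx_q$, and $\operatorname{Ind}_E^Gx_q$ is nilpotent.
\end{lemma}

\begin{proof}
If $F=E\cap{}^gE\ne E$, then $F$ has rank at most $2$, and the nilpotent element $\operatorname{Res}_F({}^gx_q)$ of $A(kF)$ is zero by Proposition~\ref{prop:lowrank}. The remaining double cosets are the cosets of $E$ in $N_G(E)$, which gives the formula. So $w_q$ is a sum of nilpotent elements of a commutative ring, and $w_q^m=0$ for some $m$. Then $(\operatorname{Ind}x_q)^{m+1}=\operatorname{Ind}\bigl(x_q\cdot\operatorname{Res}(\operatorname{Ind}x_q)^m\bigr)=\operatorname{Ind}(x_qw_q^m)=0$.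
\end{proof}

\subsection{Linear independence}
Restriction returns only the sum of the conjugates of $x_q$, and these could cancel. To exclude this we symmetrize the invariant of Section~\ref{sec:cohomology} under $\operatorname{Aut}(E)$. To separate different $q$ we replace $\eta_2,\eta_3$ by their $t$-th powers. The span of $\eta_2,\eta_3$ is the set of $\zeta$ with $\zeta(u)=0$. So for $v\in E\setminus\{1\}$ let $v^\perp=\{\zeta\in H^1(E,k):\zeta(v)=0\}$, and for $t$ a power of $2$ put
\[
f_t(M)=\sum_{v\in E\setminus\{1\}}\dim\Bigl(H^{t+1}(E,M)\Big/\sum_{\zeta\in v^\perp}\zeta^tH^1(E,M)\Bigr).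
\]
This is additive on direct sums and defines a group homomorphism $f_t\colon A(kE)\to\mathbb Z$. It is invariant under $\psi\in\operatorname{Aut}(E)$: the bijection $\psi^*\colon H^*(E,M)\to H^*(E,\psi^*M)$ satisfies $\psi^*(\zeta h)=(\zeta\circ\psi)\,\psi^*(h)$, and $\zeta\mapsto\zeta\circ\psi$ maps $v^\perp$ onto $(\psi^{-1}v)^\perp$, so $\psi$ permutes the summands.

\begin{lemma}\label{lem:f}
$f_q(x_q)=q^2$, and $f_t(x_q)=0$ for $t\ge8q$.
\end{lemma}

\begin{proof}
We show $f_t(M_i)=\ell_t(i)$; then Lemma~\ref{lem:ell} applies. Let $v=u^{e_1}Y^{e_2}Z^{e_3}$ with $e_\nu\in\{0,1\}$ and $v\notin\{1,u\}$. Then $e_2=1$ or $e_3=1$, and $v^\perp$ contains $\eta_1+e_1\eta_2$ or $\eta_1+e_1\eta_3$ accordingly. By Lemma~\ref{lem:cohomology} its $t$-th power maps $H^1$ to $H^{t+1}$ as $(1+e_1r)^t$ or $(1+e_1s)^t$, a unit of $B$ because $r,s$ are nilpotent. So the summand for $v$ is zero. For $v=u$, since $t$ is a power of $2$, $(b\eta_2+b'\eta_3)^t=b^t\eta_2^t+b'^t\eta_3^t$ for $b,b'\in k$. So the subspace divided out is $\eta_2^tH^1+\eta_3^tH^1=(r^t,s^t)L_i$,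 and the summand is $\ell_t(i)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:second}(a)]
By Lemma~\ref{lem:induce} it suffices to show that the elements $\operatorname{Ind}_E^Gx_q$, $q=1,8,8^2,\dots$, are linearly independent over $\mathbb Z$. Suppose $\sum_qc_q\operatorname{Ind}_E^Gx_q=0$ is a finite relation with some $c_q\neq0$, and let $Q$ be the largest index with $c_Q\ne0$. Restrict to $E$ and apply $f_Q$. Conjugation by $g\in N_G(E)$ acts through $\operatorname{Aut}(E)$, so $f_Q(w_q)=|N_G(E):E|\,f_Q(x_q)$. Every index $q<Q$ satisfies $8q\le Q$, so Lemma~\ref{lem:f} gives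
\[
0=|N_G(E):E|\sum_qc_qf_Q(x_q)=|N_G(E):E|\,c_Q\,Q^2,
\]
a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Conlon}
S. B. Conlon, \emph{Certain representation algebras}, J. Austral. Math. Soc. \textbf{5} (1965), 83--99.

\bibitem{Nilpotent}
\emph{Nilpotent elements in the Green ring},
\texttt{https://homepages.abdn.ac.uk/\allowbreak d.j.benson/\allowbreak pages/\allowbreak papers/\allowbreak b/\allowbreak benson-carlson/\allowbreak nilpotent.pdf}.

\end{thebibliography}
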